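# Which orders $\alpha$ keep the constant $n^\alpha$ in the $L_0$ Bernstein–Szegő inequality

Throughout, $n\ge 2$ is an integer and $\mathbb N=\{1,2,3,\dots\}$.

## 1. Geometric means, derivatives of real order, and alternating binomial sums

**Definition 1 (trigonometric polynomials).** $\mathcal T_n$ is the class of all
$$f_n(t)=\frac{a_0}{2}+\sum_{k=1}^n (a_k\cos kt+b_k\sin kt)=\sum_{k=-n}^{n}c_ke^{ikt}$$
with complex coefficients. For $k\ge1$, $c_{\pm k}=\frac12(a_k\mp ib_k)$. Every $f_n\in\mathcal T_n$ can be written $f_n(t)=e^{-int}p(e^{it})$ with an algebraic polynomial $p$ of degree at most $2n$. For example, $2\cos t=e^{-it}(e^{2it}+1)$.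

**Definition 2 (the $L_0$ functional).** For $f_n\not\equiv0$ put
$$\|f_n\|_0=\exp\Big(\frac1{2\pi}\int_0^{2\pi}\ln|f_n(t)|\,dt\Big)=\lim_{p\to0^+}\|f_n\|_p,\qquad \|f_n\|_p=\Big(\frac1{2\pi}\int_0^{2\pi}|f_n(t)|^p\,dt\Big)^{1/p},$$
and $\|0\|_0=0$. This is the geometric mean of $|f_n|$. We compute it with **Jensen's formula**: if $p(z)=c\prod_{i=1}^d(z-w_i)$ with $c\neq0$, then
$$\exp\Big(\frac1{2\pi}\int_0^{2\pi}\ln|p(e^{it})|\,dt\Big)=|c|\prod_{i=1}^d\max(1,|w_i|).$$
We write $\|p\|_0$ for this number. If $f_n(t)=e^{-int}p(e^{it})$, then $\|f_n\|_0=\|p\|_0$.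

*Example.* $1-\cos t=\frac12|e^{it}-1|^2$, so $\|1-\cos t\|_0=\frac12$. Also $\|1+2e^{it}\|_0=2$ and $\|e^{int}\|_0=1$.

**Definition 3 (Weyl–Szegő derivative).** For real $\alpha\ge0$ and real $\theta$ put $\delta=\frac{\alpha\pi}2+\theta$ and
$$D^\alpha_\theta f_n(t)=\sum_{k=1}^nk^\alpha\big(a_k\cos(kt+\delta)+b_k\sin(kt+\delta)\big).$$
In exponential form,
$$D^\alpha_\theta f_n(t)=\sum_{k=1}^nk^\alpha\big(e^{i\delta}c_ke^{ikt}+e^{-i\delta}c_{-k}e^{-ikt}\big).\tag{1}$$
For $\theta=0$ this is the Weyl derivative $f_n^{(\alpha)}$ of order $\alpha$. The letter $\delta$ keeps this meaning in all that follows.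

*Example.* For $\alpha=1,\theta=0$ we have $\cos(kt+\frac\pi2)=-\sin kt$ and $\sin(kt+\frac\pi2)=\cos kt$, so $D^1_0f_n=f_n'$. By (1), $D^{1/2}_0$ multiplies $c_{\pm k}$ by $k^{1/2}e^{\pm i\pi/4}$, so applying it twice gives $f_n'$. For $\alpha=\theta=0$ the operator deletes the constant term. For $\alpha=0$, $\theta=-\frac\pi2$ it sends $\cos kt$ to $\sin kt$ and $\sin kt$ to $-\cos kt$.

**Definition 4 (sharp constant, and the set $A_n(\theta)$).** Let
$$B_n(\alpha,\theta)_0=\sup\Big\{\frac{\|D^\alpha_\theta f_n\|_0}{\|f_n\|_0}:\ f_n\in\mathcal T_n,\ f_n\not\equiv0\Big\},$$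
the sharp constant in the Bernstein–Szegő inequality $\|D^\alpha_\theta f_n\|_0\le B_n(\alpha,\theta)_0\|f_n\|_0$, and let $A_n(\theta)$ be the set of all $\alpha\ge0$ with $B_n(\alpha,\theta)_0=n^\alpha$.

*Example.* For $f_n=e^{int}$, (1) gives $D^\alpha_\theta f_n=n^\alpha e^{i\delta}e^{int}$. So always $B_n(\alpha,\theta)_0\ge n^\alpha$, and $\alpha\in A_n(\theta)$ means that no polynomial does worse than $e^{int}$. This can fail badly. Take $n=2$, $\alpha=\theta=0$ and $f=(2\sin\frac t2)^4=|e^{it}-1|^4=6-8\cos t+2\cos2t$. Then $\|f\|_0=1$ and $D^0_0f=-8\cos t+2\cos 2t=e^{-2it}(z^4-4z^3-4z+1)$ with $z=e^{it}$. With $w=z+1/z$ the zeros satisfy $w^2-4w-2=0$, so $w=2\pm\sqrt6$. The value $2-\sqrt6\in(-2,2)$ gives two unimodular zeros. The value $2+\sqrt6$ gives a reciprocal pair of real zeros, the larger exceeding $w/2>2$. By Jensen, $\|D^0_0f\|_0>2$. Hence $B_2(0,0)_0>2>1$ and $0\notin A_2(0)$.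

**Definition 5 (the alternating objects).** Put $C_k=\binom{2n}{n+k}$ and, for real $\beta$,
$$S(\beta)=\sum_{k=1}^n(-1)^kC_kk^\beta,\quad q_\beta(z)=\sum_{k=1}^n(-1)^kC_kk^\beta z^k,\quad h_{\alpha,\theta}(t)=\sum_{k=1}^n(-1)^kC_kk^\alpha\cos(kt+\delta).$$
They come from one function:
$$f_*(t)=\Big(2\sin\frac t2\Big)^{2n}=(-1)^n\big(e^{it/2}-e^{-it/2}\big)^{2n}=\sum_{k=-n}^n(-1)^kC_ke^{ikt}.\tag{2}$$
By (1), $D^\alpha_\theta f_*=2h_{\alpha,\theta}$. Also $q_\beta(1)=S(\beta)$, $zq_\beta'(z)=q_{\beta+1}(z)$, and with $z=e^{it}$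
$$h_{\alpha,\theta}(t)=\tfrac12\big(e^{i\delta}q_\alpha(z)+e^{-i\delta}q_\alpha(1/z)\big),\qquad h_{\alpha,\theta}(t)=\operatorname{Re}\big(e^{i\delta}q_\alpha(e^{it})\big)\ \text{ for real }t.\tag{3}$$

*Example.* For $n=2$: $C_1=4$, $C_2=1$, $S(\beta)=2^\beta-4$, $q_\beta(z)=-4z+2^\beta z^2$, and $h_{\alpha,\theta}(t)=-4\cos(t+\delta)+2^\alpha\cos(2t+\delta)$.

## 2. The conjecture of Arestov and Glazyrina, and the classification for all phases

For which real orders $\alpha$ does differentiation of order $\alpha$ obey Bernstein's inequality in $L_0$ with the constant $n^\alpha$, the one that $e^{int}$ forces?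

The following facts are known. First, $B_n(r,0)_0=n^r$ for every $r\in\mathbb N$ (Bernstein's inequality $\|f_n^{(r)}\|_0\le n^r\|f_n\|_0$). Second, $B_n(\alpha,\theta)_0=n^\alpha$ for all $\theta\in[0,\pi]$ whenever $\alpha\ge2n-2$. Third, $A_2(0)=\{1\}\cup[2,\infty)$. All three will be reproved on the way. The conjecture of Arestov and Glazyrina, taken here from the paper "Bernstein-Szegő inequality for the Riesz derivative of trigonometric polynomials in $L_p$-spaces, $0\le p\le\infty$, with classical value of the sharp consta[nt]" (https://elar.urfu.ru/bitstream/10995/130817/1/2-s2.0-85172709895.pdf), says that for $\theta=0$ nothing else occurs. It is true for every $n\ge2$.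

**Theorem 1.** For every $n\ge2$: $A_n(0)=\{1,2,\dots,2n-3\}\cup[2n-2,\infty)$.

The same circle of arguments classifies $A_n(\theta)$ for every real $\theta$.

**Theorem 2.** Let $n\ge2$.

(a) If $\theta\in\pi\mathbb Z$, then $A_n(\theta)=\{1,\dots,2n-3\}\cup[2n-2,\infty)$.

(b) If $\theta\notin\pi\mathbb Z$, then
$$A_n(\theta)=\Big\{\alpha\in(2n-3,2n-2):\ \big|\cot(\tfrac{\alpha\pi}2+\theta)\big|\le\tan\varphi_n(\alpha)\Big\}\cup[2n-2,\infty).$$
Here, for $2n-3<\alpha<2n-2$, the polynomial $q_\alpha$ has no zero on the unit circle, $\psi$ is the continuous branch of $\arg\big(q_\alpha(e^{it})/q_\alpha(1)\big)$ with $\psi(0)=0$, and $\varphi_n(\alpha)=-\min_{[0,\pi]}\psi$. Moreover $0<\varphi_n(\alpha)<\frac\pi2$,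
$$\tan\varphi_n(\alpha)\le\sqrt{\tfrac{\alpha+1}{\alpha+2}}\;\big|\cot\tfrac{\alpha\pi}2\big|,$$
$\varphi_n(\alpha)\to0$ as $\alpha\downarrow2n-3$, and $\varphi_n(\alpha)\to\frac\pi2$ as $\alpha\uparrow2n-2$.

**Corollary.**

* If $0\le\alpha<2n-3$ is not a positive integer, then $B_n(\alpha,\theta)_0>n^\alpha$ for every $\theta$.
* $\bigcap_\theta A_n(\theta)=[2n-2,\infty)=A_n(0)\cap A_n(\theta)$ for each $\theta\notin\pi\mathbb Z$.
* For each $\theta\notin\pi\mathbb Z$, some interval $(2n-2-\varepsilon,\infty)$ with $\varepsilon>0$ lies in $A_n(\theta)$.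
* $\bigcup_\theta A_n(\theta)=\{1,\dots,2n-4\}\cup[2n-3,\infty)$.

## 3. The polynomial $(2\sin\frac t2)^{2n}$ decides everything

Besides Jensen's formula, we use two published theorems.

**Szegő's composition theorem** (Pólya–Szegő, *Problems and Theorems in Analysis II*, Part V, Problem 151; Marden, *Geometry of Polynomials*, Thm 16.1). Let $A=\sum\binom mja_jz^j$ and $B=\sum\binom mjb_jz^j$ have degree $m$, and let all zeros of $A$ lie in a closed disc $K$. Then every zero of $\sum\binom mja_jb_jz^j$ has the form $-\kappa w$ with $\kappa\in K$ and $B(w)=0$. *Example:* for $A=B=(1+z)^2$ all $a_j,b_j$ are $1$, the composition is $(1+z)^2$, and indeed $-1=-(-1)(-1)$.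

**Generalized Descartes rule** (Pólya–Szegő, Part V, Problem 77). A real sum $\sum_ka_ke^{\mu_ky}$ with $\mu_1<\mu_2<\cdots$, not identically zero, has at most as many real zeros, with multiplicity, as the sequence $(a_k)$ has sign changes. *Example:* $-4e^y+2^\beta e^{2y}$ has one sign change, and its only zero is $y=(2-\beta)\ln2$.

We also need the zeros of $h_{\alpha,\theta}$ as an entire function of $t$. By (3),
$$2h_{\alpha,\theta}(t)=e^{-int}P(e^{it}),\qquad P(z)=\sum_{k=1}^n(-1)^kC_kk^\alpha\big(e^{i\delta}z^{n+k}+e^{-i\delta}z^{n-k}\big).$$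
Here $P$ has degree $2n$, leading coefficient $(-1)^nn^\alpha e^{i\delta}$, and $P(0)=(-1)^nn^\alpha e^{-i\delta}\ne0$. The map $t\mapsto e^{it}$ is locally invertible, so zeros of $h_{\alpha,\theta}$ modulo $2\pi$ correspond to zeros of $P$ with the same multiplicities. There are exactly $2n$ of them, and real $t$ correspond to $|z|=1$. Also $P(z)=z^{2n}\overline{P(1/\bar z)}$, so the zeros of $P$ are symmetric with respect to the unit circle. We call $h_{\alpha,\theta}$ **real-rooted** if all its zeros are real, that is, if it has $2n$ real zeros per period counted with multiplicity.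

**Lemma 1.** $B_n(\alpha,\theta)_0=n^\alpha$ if and only if $h_{\alpha,\theta}$ is real-rooted.

*Proof.* **Step 1: a nonreal zero makes $f_*$ a counterexample.** Since $|f_*(t)|=|e^{it}-1|^{2n}$, we have $\|f_*\|_0=1$. By Jensen, $\|D^\alpha_\theta f_*\|_0=\|P\|_0=n^\alpha\prod_j\max(1,|z_j|)$ over the zeros $z_j$ of $P$. If $h_{\alpha,\theta}$ has a nonreal zero, then $P$ has a zero off the unit circle, and by symmetry one with $|z_j|>1$. So $B_n(\alpha,\theta)_0>n^\alpha$.

**Step 2: if $P$ has only unimodular zeros, the operator preserves "all zeros in the closed disc".** Write $f_n=e^{-int}p(e^{it})$ with $p=\sum_{j=0}^{2n}\binom{2n}ja_jz^j$. By (1), $D^\alpha_\theta f_n=e^{-int}(\Lambda p)(e^{it})$ with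
$$\Lambda p=\sum_{j=0}^{2n}\binom{2n}j\lambda_ja_jz^j,\qquad\lambda_{n\pm k}=k^\alpha e^{\pm i\delta}\ (k\ge1),\quad\lambda_n=0.$$
In $P(-z)$ the coefficient of $z^{n\pm k}$ is $(-1)^{n\pm k}(-1)^kC_kk^\alpha e^{\pm i\delta}=(-1)^nC_kk^\alpha e^{\pm i\delta}$. Hence $\sum\binom{2n}j\lambda_jz^j=(-1)^nP(-z)$, a polynomial of degree $2n$ with only unimodular zeros. Let $p$ have exact degree $2n$ and all zeros in $K=\{|z|\le1\}$. By Szegő's theorem every zero of $\Lambda p$ is some $-\kappa w$ with $|\kappa|\le1=|w|$, so it lies in $|z|\le1$. Since $\lambda_{2n}\ne0$, $\Lambda p$ has exact degree $2n$.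

**Step 3: replace an arbitrary $p$ by a majorant with zeros in the disc.** Let $p=c\prod_{i=1}^d(z-w_i)\not\equiv0$, $d\le2n$, and
$$p^\#=c\,z^{2n-d}\prod_{|w_i|\le1}(z-w_i)\prod_{|w_i|>1}(1-\bar w_iz).$$
It has degree $2n$ and all zeros in $|z|\le1$. From
$$|1-\bar wz|^2-|z-w|^2=(|z|^2-1)(|w|^2-1)$$
we get $|p|=|p^\#|$ on $|z|=1$ and $|p|\le|p^\#|$ on $|z|\ge1$. Dividing by $|z|^{2n}$ and letting $z\to\infty$, the coefficient of $z^{2n}$ in $p$ is at most that of $p^\#$ in modulus. So for $|\varepsilon|<1$ the polynomial $p^\#+\varepsilon p$ has degree $2n$. It has no zero in $|z|>1$, because there $p^\#\neq0$ and $|\varepsilon p|<|p^\#|$.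

**Step 4: compare the images.** By Step 2, $\Lambda p^\#+\varepsilon\Lambda p\ne0$ in $|z|>1$ for all $|\varepsilon|<1$. If $|\Lambda p(z)|>|\Lambda p^\#(z)|$ at some $|z|>1$, the choice $\varepsilon=-\Lambda p^\#(z)/\Lambda p(z)$ would contradict this. So $|\Lambda p|\le|\Lambda p^\#|$ on $|z|>1$, and by continuity on $|z|=1$. Now Jensen, applied to $\Lambda p^\#$ and to $p^\#$, both with zeros in the closed disc, gives
$$\|\Lambda p\|_0\le\|\Lambda p^\#\|_0=n^\alpha|\mathrm{lead}(p^\#)|=n^\alpha\|p^\#\|_0=n^\alpha\|p\|_0.$$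
Together with $B_n(\alpha,\theta)_0\ge n^\alpha$ this proves the lemma. $\square$

So $\alpha\in A_n(\theta)$ if and only if $h_{\alpha,\theta}$ is real-rooted. Replacing $\theta$ by $\theta+\pi$ changes the sign of $h_{\alpha,\theta}$, so $A_n(\theta+\pi)=A_n(\theta)$. Differentiating $\cos(kt+\delta)$ gives $k\cos(kt+\delta+\frac\pi2)$, hence
$$h'_{\alpha,\theta}=h_{\alpha+1,\theta},\qquad h^{(j)}_{\alpha,\theta}(0)=S(\alpha+j)\cos\big(\delta+\tfrac{j\pi}2\big).\tag{4}$$

**Rolle on the circle.** If a real trigonometric polynomial has $m\ge1$ distinct zeros on the circle with multiplicities summing to $2n$, then its derivative has these zeros with total multiplicity $2n-m$. It also has at least one zero inside each of the $m$ arcs between them (for $m=1$ the arc is the circle minus the point), so at least $2n$ in all. Consequently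
$$\alpha\in A_n(\theta)\ \Longrightarrow\ \alpha+1\in A_n(\theta).$$
In the same way $f_*$, which has one zero of multiplicity $2n$ on the circle, has real-rooted derivatives $f_*^{(r)}=2h_{r,0}$. So $\mathbb N\subset A_n(0)$, which is Bernstein's inequality.

## 4. Degree two, through the argument of $q_\alpha$ on the circle

Let $n=2$, $c=2^{2-\alpha}$, so $q_\alpha(z)=2^\alpha z(z-c)$. When $c\ne1$, let $\psi(t)$ be the continuous branch of $\arg(q_\alpha(e^{it})/q_\alpha(1))$ with $\psi(0)=0$. By (3), $h_{\alpha,\theta}=\pm|q_\alpha|\cos(\psi+\delta)$, so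
$$h_{\alpha,\theta}(t)=0\iff\psi(t)\in L,\qquad L=\tfrac\pi2-\delta+\pi\mathbb Z.$$
We need four real zeros per period. Compute
$$\psi'(t)=\operatorname{Re}\frac{zq_\alpha'(z)}{q_\alpha(z)}=1+\operatorname{Re}\frac{e^{it}}{e^{it}-c}=1+\frac{1-c\cos t}{1-2c\cos t+c^2}=\frac{2-3c\cos t+c^2}{1-2c\cos t+c^2}.$$
The minimum of the numerator, at $t=0$, is $(c-1)(c-2)$.

* $\alpha>2$ ($c<1$): $\psi'>0$ and, both zeros of $q_\alpha$ being inside the circle, $\psi$ increases by $4\pi$ per period. It meets $L$ four times. Real-rooted for all $\theta$.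
* $\alpha=2$ ($c=1$): $q_2=4z(z-1)$ and $z-1=2i\sin\frac t2\,e^{it/2}$ give $h_{2,\theta}=-8\sin\frac t2\sin(\frac{3t}2+\delta)$, with $1+3=4$ real zeros per period. Real-rooted for all $\theta$.
* $0\le\alpha<1$ ($c>2$): $\psi'>0$ and $\psi$ increases by only $2\pi$ per period. Exactly two real zeros, all simple. Never real-rooted.
* $\alpha=1$ ($c=2$): the numerator is $6(1-\cos t)$. So $\psi$ still increases strictly, by $2\pi$ per period, but $\psi$ has a triple zero at $t=0$. If $0\in L$, that is $\theta\in\pi\mathbb Z$, the zeros are one triple and one simple: real-rooted. Indeed $h_{1,0}=4\sin t-2\sin2t=4\sin t(1-\cos t)$. If $\theta\notin\pi\mathbb Z$ there are two simple real zeros only.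
* $1<\alpha<2$ ($1<c<2$): the numerator is negative near $t=0$, so $\psi$ first dips below $0$ and then rises. Whether $h_{\alpha,\theta}$ is real-rooted depends on whether the dip reaches a point of $L$.

This is the obvious method: follow the argument of $q_\alpha$ and count crossings. It stops at two places. First, even for $n=2$, $\theta=0$ and $1<\alpha<2$, one must compare the depth of the dip, an expression in $2^\alpha$, with the phase $\frac{\alpha\pi}2$. Second, for general $n$ the turning points of $\psi$ are the zeros of $\operatorname{Re}\big(q_{\alpha+1}(e^{it})\overline{q_\alpha(e^{it})}\big)$, a cosine polynomial of degree up to $n-1$. For $n=2$ we solved a linear equation in $\cos t$; in general we do not know how many turning points there are. The plan is therefore to prove non-real-rootedness by a *local* test at $t=0$, and to keep the argument method for the one strip $2n-3<\alpha<2n-2$ where it can be controlled.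

## 5. The Laguerre inequality at the origin

**Lemma 2.** If $g=h_{\alpha,\theta}$ is real-rooted, then $g'^2-gg''\ge0$ on $\mathbb R$, with strict inequality where $g\ne0$.

*Proof.* Let $t_1,\dots,t_{2n}$ be the real zeros per period. Since $e^{it}-e^{it_j}=2i\,e^{i(t+t_j)/2}\sin\frac{t-t_j}2$, the factorization of $P$ gives $g=c\prod_{j=1}^{2n}\sin\frac{t-t_j}2$ with a constant $c\ne0$, real because $g$ and the product are real. Where $g\neq0$ we have $g'/g=\frac12\sum_j\cot\frac{t-t_j}2$, so
$$g'^2-gg''=-g^2\Big(\frac{g'}g\Big)'=g^2\sum_{j=1}^{2n}\frac1{4\sin^2((t-t_j)/2)}>0.$$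
Where $g=0$ the left side is $g'^2\ge0$. $\square$

Suppose $\alpha\in A_n(\theta)$. By (4), $g=h_{\alpha,\theta}$ has at $t=0$ the values $g=S(\alpha)\cos\delta$, $g'=-S(\alpha+1)\sin\delta$, $g''=-S(\alpha+2)\cos\delta$. By Rolle, $h_{\alpha+1,\theta}$ is real-rooted too, with values $-S(\alpha+1)\sin\delta$, $-S(\alpha+2)\cos\delta$, $S(\alpha+3)\sin\delta$. Lemma 2 therefore yields two necessary conditions:
$$S(\alpha+1)^2\sin^2\delta\ \ge\ -S(\alpha)S(\alpha+2)\cos^2\delta,\tag{5}$$
$$S(\alpha+2)^2\cos^2\delta\ \ge\ -S(\alpha+1)S(\alpha+3)\sin^2\delta.\tag{6}$$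

*Example.* $n=2$, $\theta=0$, $\alpha=\frac12$: here $\sin^2\delta=\cos^2\delta=\frac12$, $S(\frac32)^2=(2\sqrt2-4)^2=24-16\sqrt2\approx1.37$ and $-S(\frac12)S(\frac52)=(4-\sqrt2)(4\sqrt2-4)=20\sqrt2-24\approx4.28$. So (5) fails and $\frac12\notin A_2(0)$.

## 6. The zeros and signs of $S$, and why signs are not enough

**Lemma 3.** The real zeros of $S$ are exactly $2,4,\dots,2n-2$, all simple. The sign of $S$ is $-1$ on $(-\infty,2)$, $(-1)^{j+1}$ on $(2j,2j+2)$ for $1\le j\le n-2$, and $(-1)^n$ on $(2n-2,\infty)$.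

*Proof.* The function $f_*$ vanishes to order $2n$ at $0$. For $1\le i\le n-1$, (2) gives $0=f_*^{(2i)}(0)=\sum_k(-1)^kC_k(ik)^{2i}=2(-1)^iS(2i)$. These are $n-1$ zeros. By Descartes' rule applied to $S(\beta)=\sum_k(-1)^kC_ke^{\beta\ln k}$, whose coefficients change sign $n-1$ times, there are no others and all are simple. As $\beta\to-\infty$ the term $-C_1$ dominates, so $S<0$ on $(-\infty,2)$, and the sign flips at each zero. $\square$

Let $\beta\in(0,2n-2)$ be noninteger. Exactly one even integer lies in $(\beta,\beta+2)$, it belongs to $\{2,\dots,2n-2\}$, and neither endpoint is a zero of $S$. Hence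
$$S(\beta)S(\beta+2)<0.\tag{7}$$
The same holds, for the same reason, when $\beta$ is an odd integer with $1\le\beta\le2n-3$.

By (7) the right side of (5) is positive for noninteger $\alpha\in(0,2n-2)$, but so is the left side when $\theta=0$. There is no slack from vanishing either. Near an odd integer $\alpha_0=2m-1\le2n-3$ with $\theta=0$, both $S(\alpha+1)$ and $\cos\frac{\alpha\pi}2$ have a simple zero, so both sides of (5) behave like constants times $(\alpha-\alpha_0)^2$, the constants being $S'(2m)^2$ and $\frac{\pi^2}4|S(2m-1)S(2m+1)|$. For $n=2$, $m=1$ these are $(4\ln2)^2\approx7.7$ and $2\pi^2\approx19.7$, so (5) does fail near $1$. But for general $n$ we would have to compare alternating sums full of cancellation. We need a formula for $S$ without cancellation.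

## 7. A positive integral for $S$

The idea is to read $k^\beta$ as a Mellin-type integral of $\cos kt-1$. The alternating sum then reassembles the nonnegative function $f_*$.

**Lemma 4.** For $0<\beta<2n$ let $I(\beta)=\int_0^\infty\big(2\sin\frac t2\big)^{2n}t^{-\beta-1}\,dt\in(0,\infty)$. For noninteger $\beta\in(0,2n)$,
$$I(\beta)=2\,\Gamma(-\beta)\cos\tfrac{\pi\beta}2\;S(\beta).\tag{8}$$
Moreover $I(\beta+1)^2\le I(\beta)I(\beta+2)$ and $I(\beta+1)I(\beta+2)\le I(\beta)I(\beta+3)$ whenever all arguments lie in $(0,2n)$.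

*Proof.* **Step 1: convergence.** Near $0$ the integrand is of order $t^{2n-\beta-1}$, integrable since $\beta<2n$. Near infinity it is $O(t^{-\beta-1})$, integrable since $\beta>0$.

**Step 2: the formula for $0<\beta<2$, $\beta\ne1$.** Since $f_*(0)=0$, (2) gives $f_*(t)=f_*(t)-f_*(0)=2\sum_{k=1}^n(-1)^kC_k(\cos kt-1)$. Substituting $t\to t/k$ and integrating by parts (the boundary terms vanish because $0<\beta<2$),
$$\int_0^\infty(\cos kt-1)t^{-\beta-1}dt=k^\beta\int_0^\infty(\cos t-1)t^{-\beta-1}dt=-\frac{k^\beta}\beta\int_0^\infty t^{-\beta}\sin t\,dt.$$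
Insert the textbook integral $\int_0^\infty t^{s-1}\sin t\,dt=\Gamma(s)\sin\frac{\pi s}2$ for $-1<s<1$, $s\ne0$, with $s=1-\beta$. The result is $-\frac{k^\beta}\beta\Gamma(1-\beta)\cos\frac{\pi\beta}2=k^\beta\,\Gamma(-\beta)\cos\frac{\pi\beta}2$, since $\Gamma(1-\beta)=-\beta\Gamma(-\beta)$. Summing over $k$ gives (8) on $(0,2)\setminus\{1\}$.

**Step 3: continuation.** On $a\le\operatorname{Re}\beta\le b$ with $0<a<b<2n$ the integrand of $I$ is dominated by $f_*(t)(t^{-a-1}+t^{-b-1})$, so $I$ is analytic in $0<\operatorname{Re}\beta<2n$. The right side of (8) is meromorphic there, with poles at most at integers. By the identity theorem (8) holds at all noninteger $\beta\in(0,2n)$.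

**Step 4: log-convexity.** Hölder's inequality gives $I((1-\lambda)\beta+\lambda\gamma)\le I(\beta)^{1-\lambda}I(\gamma)^\lambda$. The case $\lambda=\frac12$, $\gamma=\beta+2$ is the first inequality. With $\gamma=\beta+3$, the cases $\lambda=\frac13$ and $\lambda=\frac23$ multiply to the second. $\square$

*Example.* For $n=2$, $\beta=\frac32$: $\Gamma(-\frac32)=\frac43\sqrt\pi>0$, $\cos\frac{3\pi}4<0$, $S(\frac32)=2\sqrt2-4<0$. The product is positive, as it must be.

Now shift the argument. Let $\beta>0$ be noninteger and $\beta+j<2n$. From $\Gamma(-\beta)=(-\beta-1)(-\beta-2)\cdots(-\beta-j)\,\Gamma(-\beta-j)$ and (8) at $\beta+j$,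
$$S(\beta+j)\cos\frac{\pi(\beta+j)}2=(-1)^j\,\frac{(\beta+1)\cdots(\beta+j)\,I(\beta+j)}{2\,\Gamma(-\beta)}.\tag{9}$$
For noninteger $\beta\in(0,2n-2)$ the cases $j=0,1,2$ read
$$S(\beta)\cos\tfrac{\pi\beta}2=\frac{I(\beta)}{2\Gamma(-\beta)},\quad S(\beta+1)\sin\tfrac{\pi\beta}2=\frac{(\beta+1)I(\beta+1)}{2\Gamma(-\beta)},\quad-S(\beta+2)\cos\tfrac{\pi\beta}2=\frac{(\beta+1)(\beta+2)I(\beta+2)}{2\Gamma(-\beta)}.$$
Multiply the first and third, and use $I(\beta)I(\beta+2)\ge I(\beta+1)^2$ and the square of the second: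
$$-S(\beta)S(\beta+2)\cos^2\tfrac{\pi\beta}2=\frac{(\beta+1)(\beta+2)I(\beta)I(\beta+2)}{4\Gamma(-\beta)^2}\ \ge\ \frac{\beta+2}{\beta+1}\,S(\beta+1)^2\sin^2\tfrac{\pi\beta}2.\tag{10}$$
The phases $\cos\frac{\pi\beta}2,\sin\frac{\pi\beta}2$ are exactly those of (5) when $\theta=0$. The factor $\frac{\beta+2}{\beta+1}>1$, produced by the Gamma function, breaks the tie.

## 8. Proof of Theorem 1

Let $\theta=0$, so $\delta=\frac{\alpha\pi}2$.

**Step 1: exclude noninteger $\alpha\in(0,2n-2)$.** Here $\sin\frac{\pi\alpha}2\neq0$, and $S(\alpha+1)\ne0$ because $\alpha+1$ is not an integer. So (10) with $\beta=\alpha$ gives $-S(\alpha)S(\alpha+2)\cos^2\delta>S(\alpha+1)^2\sin^2\delta$, contradicting (5). Thus $\alpha\notin A_n(0)$.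

**Step 2: exclude $\alpha=0$.** By (4) and Lemma 3, $h_{0,0}(0)=S(0)\ne0$, $h_{0,0}'(0)=S(1)\cos\frac\pi2=0$ and $h_{0,0}''(0)=-S(2)=0$, since $2\le2n-2$. So $g=h_{0,0}$ has $g'^2-gg''=0$ at a point where $g\ne0$, against the strict part of Lemma 2. Thus $0\notin A_n(0)$.

**Step 3: the remaining orders belong to $A_n(0)$.** Steps 1 and 2 give $A_n(0)\subset\mathbb N\cup[2n-2,\infty)$. Positive integers belong to $A_n(0)$ by the end of Section 3. All $\alpha\ge2n-2$ belong to it by the known fact, reproved in Section 10 from Lemmas 1 and 3 and Descartes' rule alone. Hence $A_n(0)=\{1,\dots,2n-3\}\cup[2n-2,\infty)$. $\blacksquare$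

Theorem 2(a) follows, since $A_n(\theta+\pi)=A_n(\theta)$.

## 9. Phases $\theta\notin\pi\mathbb Z$ and orders $0\le\alpha\le2n-3$

For free $\theta$, inequality (5) alone proves nothing: if $\cos\delta=0$ it holds trivially. But then (6) is in danger. Multiplying (5) and (6) removes $\delta$ altogether.

**Step 1: noninteger $\alpha\in(0,2n-3)$ is never in $A_n(\theta)$; here $\theta$ may be any real number.** Suppose $\alpha\in A_n(\theta)$. Both $\alpha$ and $\alpha+1$ lie in $(0,2n-2)$, so by (7) $S(\alpha)S(\alpha+2)<0$ and $S(\alpha+1)S(\alpha+3)<0$. If $\cos\delta=0$, (6) reads $0\ge-S(\alpha+1)S(\alpha+3)>0$, false. If $\sin\delta=0$, (5) reads $0\ge-S(\alpha)S(\alpha+2)>0$, false. So $\sin\delta\cos\delta\neq0$, the right sides of (5) and (6) are positive, and we may multiply the two inequalities and cancel $\sin^2\delta\cos^2\delta$ and $|S(\alpha+1)S(\alpha+2)|>0$: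
$$|S(\alpha+1)S(\alpha+2)|\ge|S(\alpha)S(\alpha+3)|.$$
On the other hand $\alpha+3<2n$, so (9) applies for $j=0,1,2,3$. Since
$$\big|\cos\tfrac{\pi\alpha}2\cos\tfrac{\pi(\alpha+3)}2\big|=\big|\cos\tfrac{\pi\alpha}2\sin\tfrac{\pi\alpha}2\big|=\big|\cos\tfrac{\pi(\alpha+1)}2\cos\tfrac{\pi(\alpha+2)}2\big|\ne0,$$
dividing the product of the cases $j=0,3$ by the product of the cases $j=1,2$ gives
$$\frac{|S(\alpha)S(\alpha+3)|}{|S(\alpha+1)S(\alpha+2)|}=\frac{(\alpha+1)(\alpha+2)(\alpha+3)}{(\alpha+1)\cdot(\alpha+1)(\alpha+2)}\cdot\frac{I(\alpha)I(\alpha+3)}{I(\alpha+1)I(\alpha+2)}\ge\frac{\alpha+3}{\alpha+1}>1\tag{11}$$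
by Lemma 4, a contradiction.

**Step 2: odd $\alpha\le2n-3$, $\theta\notin\pi\mathbb Z$.** By Lemma 3, $S(\alpha+1)=0$, and $S(\alpha)S(\alpha+2)<0$. Also $\cos^2\delta=\sin^2\theta>0$. So (5) reads $0\ge$ a positive number, and fails.

**Step 3: even $\alpha$, $0\le\alpha\le2n-4$, $\theta\notin\pi\mathbb Z$.** By Lemma 3, $S(\alpha+2)=0$, and $S(\alpha+1)S(\alpha+3)<0$. Also $\sin^2\delta=\sin^2\theta>0$. So (6) fails.

Hence $A_n(\theta)\subset(2n-3,\infty)$ for $\theta\notin\pi\mathbb Z$. The method ends here for a definite reason: if $2n-3<\alpha<2n-2$, then $\alpha+1$ and $\alpha+3$ both exceed $2n-2$, so $S(\alpha+1)S(\alpha+3)>0$ and (6) holds automatically.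

## 10. The zeros of $q_\beta$, and orders $\alpha\ge2n-2$

**Lemma 5.** If $\beta>2n-2$, the zeros of $q_\beta$ are $0$ and $n-1$ simple zeros in $(0,1)$. If $\beta>0$ and $2n-4<\beta<2n-2$, they are $0$, $n-2$ simple zeros in $(0,1)$, and one simple zero in $(1,\infty)$.

*Example.* For $n=2$ the zeros are $0$ and $2^{2-\beta}$, which is below $1$ for $\beta>2$ and above $1$ for $0<\beta<2$.

*Proof.* Put $E_\beta(y)=q_\beta(e^y)=\sum_{k=1}^n(-1)^kC_kk^\beta e^{ky}$. Then $E_\beta'=E_{\beta+1}$ and $E_\beta(0)=S(\beta)$. As $y\to-\infty$, $E_\beta\to0$ through negative values; near $+\infty$ the sign is $(-1)^n$. By Descartes, $E_\beta$ has at most $n-1$ real zeros with multiplicity. By a sign change we mean a zero at which $E_\beta$ passes from one sign to the other.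

**Step 1: Rolle does not lose sign changes on $(-\infty,0)$.** Let $E_\gamma$ have $s\ge1$ sign changes $y_1<\dots<y_s$ in $(-\infty,0)$. On each of $(-\infty,y_1),(y_1,y_2),\dots,(y_{s-1},y_s)$ the function $E_\gamma$ is not identically zero and tends to $0$ at both ends, so $E_\gamma'=E_{\gamma+1}$ takes both signs there. Thus $E_{\gamma+1}$ has at least $s$ sign changes in $(-\infty,0)$. For $s=0$ there is nothing to prove.

**Step 2: claim.** For $0\le j\le n-1$ and $2j<\beta<2j+2$, $E_\beta$ has at least $j$ sign changes on $(-\infty,0)$. For $j=0$ this is trivial. For $j\ge1$, by induction $E_{\beta-2}$ has at least $j-1$ of them, and by Step 1 applied twice so does $E_\beta$. Now use parity: $E_\beta<0$ near $-\infty$, and $E_\beta(0)=S(\beta)$ has sign $(-1)^{j+1}$ by Lemma 3. So the number of sign changes on $(-\infty,0)$ is congruent to $j$ modulo $2$. Being at least $j-1$, it is at least $j$.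

**Step 3: $\beta>2n-2$.** For $2n-2<\beta<2n$ the claim with $j=n-1$ gives at least $n-1$ sign changes on $(-\infty,0)$. For $\beta\ge2n$ pick $m\in\mathbb N$ with $\beta-m\in(2n-2,2n-1]$ and apply Step 1 $m$ times. Since there are at most $n-1$ zeros, these are all of them and they are simple. Under $z=e^y$ they lie in $(0,1)$. The remaining zero of $q_\beta$, of degree $n$, is $0$.

**Step 4: $2n-4<\beta<2n-2$, $\beta>0$.** The claim with $j=n-2$ gives at least $n-2$ sign changes on $(-\infty,0)$. At $y=0$ the sign is that of $S(\beta)$, which is $(-1)^{n-1}$, and near $+\infty$ it is $(-1)^n$. So there is a sign change on $(0,\infty)$. The total of $n-1$ is the maximum, and the statement follows. $\square$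

**Orders $\alpha\ge2n-2$, all $\theta$.** We show that $h_{\alpha,\theta}$ is real-rooted. For $\alpha>2n-2$ all zeros $r_1,\dots,r_n$ of $q_\alpha$ lie in $[0,1]$, one of them being $0$. Letting $\alpha\downarrow2n-2$, and using that zeros depend continuously on the coefficients as long as the leading one, $(-1)^nn^\alpha$, stays away from zero, the same holds for $\alpha=2n-2$. For $|z|>1$ and $r\in[0,1]$,
$$|z-r|^2-|1-rz|^2=(|z|^2-1)(1-r^2)\ge0,$$
with strict inequality for $r=0$. Since no factor $|z-r_j|$ vanishes,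
$$|q_\alpha(1/z)|=|z|^{-n}n^\alpha\prod_j|1-r_jz|<|z|^{-n}n^\alpha\prod_j|z-r_j|<|q_\alpha(z)|.$$
So $2h_{\alpha,\theta}=e^{i\delta}q_\alpha(z)+e^{-i\delta}q_\alpha(1/z)$, by (3) with $z=e^{it}$, has no zero with $|z|>1$. By the symmetry of the zeros of $P$ it has none with $|z|<1$. Therefore $[2n-2,\infty)\subset A_n(\theta)$ for every $\theta$. This completes Step 3 of Section 8.

## 11. The strip $2n-3<\alpha<2n-2$: one dip of the argument

Fix such an $\alpha$ and put $G(t)=q_\alpha(e^{it})$. In this strip the count of Section 4 works for every $n$, because $q_{\alpha+1}$ has all its zeros inside the circle. (For $0<\alpha<2n-3$ with $\alpha>2n-5$, Lemma 5 gives $q_{\alpha+1}$ a zero $R>1$. Its contribution to $\psi_1'$ in Step 2 below would be $\frac1{1-R}<0$ at $t=0$, and the positivity used there is no longer available term by term.)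

**Step 1: set up $\psi$.** By Lemma 5, $G\ne0$ on $\mathbb R$, and $q_\alpha$ has $n-1$ zeros in $|z|<1$, counting $0$. So the continuous branch $\psi$ of $\arg(G/G(0))$ with $\psi(0)=0$ exists, and $\psi(t+2\pi)=\psi(t)+2\pi(n-1)$. Since $G(-t)=\overline{G(t)}$ and $G(0)=S(\alpha)$ is real, $\psi$ is odd.

**Step 2: the argument of $G'$ increases.** We have $G'(t)=ie^{it}q_\alpha'(e^{it})=i\,q_{\alpha+1}(e^{it})$. As $\alpha+1>2n-2$, all $n$ zeros $r$ of $q_{\alpha+1}$ lie in $[0,1)$. So $G'\ne0$, and a continuous branch $\psi_1$ of $\arg G'$ satisfies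
$$\psi_1'(t)=\sum_r\operatorname{Re}\frac{e^{it}}{e^{it}-r}=\sum_r\frac{1-r\cos t}{|e^{it}-r|^2}>0,\qquad\psi_1(t+2\pi)=\psi_1(t)+2\pi n.$$

**Step 3: $\psi'$ has exactly two zeros per period, both simple.** Let $\chi=\psi_1-\psi-\arg G(0)$, a continuous branch of $\arg(G'/G)$. Then $\chi(t+2\pi)=\chi(t)+2\pi$ and
$$\psi'=\operatorname{Im}\frac{G'}G=\Big|\frac{G'}G\Big|\sin\chi.\tag{12}$$
If $\chi(t)=m\pi$ with $m\in\mathbb Z$, then $\psi'(t)=0$ and so $\chi'(t)=\psi_1'(t)>0$. A function whose derivative is positive at each of its zeros has at most one zero: between two consecutive zeros it would be positive near the first and negative near the second. Apply this to $\chi-m\pi$. Since $\chi\to\pm\infty$ as $t\to\pm\infty$, each level $m\pi$ is taken exactly once, at $\tau_m$ say, with $\chi<m\pi$ before and $\chi>m\pi$ after. Hence $\tau_m<\tau_{m+1}$, and $\tau_{m+2}=\tau_m+2\pi$. So $\psi'$ has exactly two zeros modulo $2\pi$. They are simple, since by (12) $\psi''=|G'/G|\cos\chi\cdot\chi'\ne0$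 there.

**Step 4: locate them.** $\psi'$ is even, and $\psi'(0)=\operatorname{Im}\frac{iS(\alpha+1)}{S(\alpha)}=\frac{S(\alpha+1)}{S(\alpha)}<0$, because by Lemma 3 the signs of $S(\alpha)$ and $S(\alpha+1)$ are $(-1)^{n-1}$ and $(-1)^n$. The two zeros modulo $2\pi$ form a set symmetric under $t\mapsto-t$ and not containing $0$. If $\pi$ were one of them, the other would also have to be fixed by the symmetry, hence be $0$. So they are $\pm x_*$ with $0<x_*<\pi$. Since $\psi'(0)<0$ and the zeros are simple, $\psi$ strictly decreases on $[-x_*,x_*]$ and strictly increases on $[x_*,2\pi-x_*]$. In particular $\min_{[0,\pi]}\psi=\psi(x_*)$ and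
$$\varphi:=\varphi_n(\alpha)=-\psi(x_*)=\psi(-x_*)>0.$$

**Step 5: count the real zeros of $h_{\alpha,\theta}$.** By (3), $h_{\alpha,\theta}=\pm|G|\cos(\psi+\delta)$, which vanishes exactly where $\psi(t)\in L=\frac\pi2-\delta+\pi\mathbb Z$. The multiplicity is $1$ if $t\not\equiv\pm x_*$, and $2$ if $t\equiv\pm x_*$, as $\psi''\ne0$ there.

On the arc $(x_*,2\pi-x_*)$, $\psi$ increases from $-\varphi$ to $\psi(-x_*)+2\pi(n-1)=\varphi+2\pi(n-1)$. The interval $(-\varphi,\varphi+2\pi(n-1))$ is the disjoint union of $(-\varphi,\varphi)$ and $[\varphi,\varphi+2\pi(n-1))$. The latter, half-open of length $2\pi(n-1)$, contains exactly $2n-2$ points of $L$. So this arc carries $2n-2+\#\,L\cap(-\varphi,\varphi)$ zeros. On $(-x_*,x_*)$, $\psi$ decreases from $\varphi$ to $-\varphi$, which gives $\#\,L\cap(-\varphi,\varphi)$ zeros. The point $x_*$ contributes $2$ if $-\varphi\in L$, and $-x_*$ contributes $2$ if $\varphi\in L$. Altogether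
$$\text{number of real zeros per period}=2n-2+2\,\#\big(L\cap[-\varphi,\varphi]\big).\tag{13}$$

**Step 6: the criterion.** The number (13) is at most $2n$ for every $\theta$. If $\varphi\ge\frac\pi2$, choose $\theta$ so that $-\varphi\in L$. Then also $-\varphi+\pi\in L\cap[-\varphi,\varphi]$, and (13) is at least $2n+2$, which is impossible. So $0<\varphi<\frac\pi2$. And $h_{\alpha,\theta}$ is real-rooted if and only if $L\cap[-\varphi,\varphi]\ne\emptyset$, that is,
$$\alpha\in A_n(\theta)\iff\operatorname{dist}\big(\delta-\tfrac\pi2,\pi\mathbb Z\big)\le\varphi_n(\alpha)\iff|\cot\delta|\le\tan\varphi_n(\alpha).\tag{14}$$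
The last step uses $|\cot\delta|=|\tan(\delta-\frac\pi2)|$ and $\varphi<\frac\pi2$. If $\sin\delta=0$, the distance is $\frac\pi2$ and all conditions in (14) are false, reading $|\cot\delta|=\infty$.

With Section 9 (nothing in $[0,2n-3]$ for $\theta\notin\pi\mathbb Z$) and Section 10 (everything in $[2n-2,\infty)$) this proves the formula for $A_n(\theta)$ in Theorem 2(b).

## 12. The size of the dip

**Step 1: the upper bound, and the limit at $2n-3$.** Choose $\theta$ with $\cot\delta=\tan\varphi_n(\alpha)$. By (14) $\alpha\in A_n(\theta)$, so (5) holds. Dividing it by $-S(\alpha)S(\alpha+2)\sin^2\delta>0$ and then using (10) with $\beta=\alpha$,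
$$\tan^2\varphi_n(\alpha)=\cot^2\delta\le\frac{S(\alpha+1)^2}{-S(\alpha)S(\alpha+2)}\le\frac{\alpha+1}{\alpha+2}\cot^2\frac{\alpha\pi}2.$$
As $\alpha\downarrow2n-3$, an odd number, $\cot\frac{\alpha\pi}2\to0$, so $\varphi_n(\alpha)\to0$.

**Step 2: the zeros of $q_\alpha$ as $\alpha\uparrow2n-2$.** Let $R>1$ and $r_1,\dots,r_{n-2}\in(0,1)$ be the nonzero zeros of $q_\alpha$ from Lemma 5. By Section 10 all zeros of $q_{2n-2}$ lie in $[0,1]$. Since $q_{2n-2}(1)=S(2n-2)=0$ and $q_{2n-2}'(1)=S(2n-1)\ne0$, the point $1$ is a simple zero. So exactly one zero of $q_\alpha$ tends to $1$. Any limit point of $R$ is a zero of $q_{2n-2}$, hence at most $1$, and $R>1$; therefore $R\to1$. The $r_j$ tend to zeros of $q_{2n-2}$ different from $1$, so there is $\rho<1$ with all $r_j\in[0,\rho]$ for $\alpha$ close to $2n-2$.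

**Step 3: the limit at $2n-2$.** For $0<x<\pi$, write $q_\alpha(z)$ as a constant times $z(R-z)\prod_j(z-r_j)$ and follow the arguments from $x=0$:
$$\psi(x)=x+\sum_{j=1}^{n-2}\arg(e^{ix}-r_j)-\arctan\frac{\sin x}{R-\cos x},$$
where the arguments lie in $(0,\pi)$, and $R-\cos x>0$ justifies the arctangent. As $\alpha\uparrow2n-2$ with $x$ fixed, the last term satisfies
$$\arctan\frac{\sin x}{R-\cos x}\to\arctan\frac{\sin x}{1-\cos x}=\arctan\cot\frac x2=\frac\pi2-\frac x2.$$
Since $\varphi_n(\alpha)\ge-\psi(x)$,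
$$\liminf_{\alpha\uparrow2n-2}\varphi_n(\alpha)\ge\frac\pi2-\frac{3x}2-(n-2)\sup_{0\le r\le\rho}\arg(e^{ix}-r).$$
For small $x$, with $\cos x>\rho$, the supremum is at most $\arctan\frac{\sin x}{\cos x-\rho}$, which tends to $0$ as $x\to0^+$. So the liminf is at least $\frac\pi2$. As $\varphi_n(\alpha)<\frac\pi2$, we get $\varphi_n(\alpha)\to\frac\pi2$. This completes the proof of Theorem 2. $\blacksquare$

## 13. Proof of the Corollary, and the explicit strip in degree two

*First item.* Noninteger $\alpha<2n-3$ is excluded for every $\theta$ by Step 1 of Section 9. The value $\alpha=0$ is excluded by Theorem 2(a) for $\theta\in\pi\mathbb Z$ and by Step 3 of Section 9 otherwise.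

*Second item.* $[2n-2,\infty)$ lies in every $A_n(\theta)$. If $\theta\notin\pi\mathbb Z$, then $A_n(\theta)$ contains nothing in $[0,2n-3]$ and $A_n(0)$ contains nothing in $(2n-3,2n-2)$. So $A_n(0)\cap A_n(\theta)=[2n-2,\infty)$, and the intersection over all $\theta$ is the same set.

*Third item.* As $\alpha\uparrow2n-2$ we have $\delta\to(n-1)\pi+\theta$, so $\operatorname{dist}(\delta-\frac\pi2,\pi\mathbb Z)\to\operatorname{dist}(\theta-\frac\pi2,\pi\mathbb Z)$. This is less than $\frac\pi2$ because $\theta\notin\pi\mathbb Z$, while $\varphi_n(\alpha)\to\frac\pi2$. By (14), all $\alpha<2n-2$ close enough to $2n-2$ belong to $A_n(\theta)$.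

*Fourth item.* $A_n(0)$ contributes $\{1,\dots,2n-3\}\cup[2n-2,\infty)$. For $\alpha\in(2n-3,2n-2)$ take $\theta=(1-\alpha)\frac\pi2$. Then $\delta=\frac\pi2$, $\cot\delta=0$, and (14) holds. Nothing else occurs, by the first item. $\square$

**Example ($n=2$, $1<\alpha<2$).** Let $c=2^{2-\alpha}\in(1,2)$ and $q_\alpha(z)=2^\alpha z(z-c)$. From Section 4, $\psi'=0$ gives $\cos x_*=\frac{c^2+2}{3c}$, which is less than $1$ since $(c-1)(c-2)<0$. Then
$$\varphi_2(\alpha)=-\psi(x_*)=\arctan\frac{\sin x_*}{c-\cos x_*}-x_*.$$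
Write $\kappa=\cos x_*$, $s=\sin x_*$. The subtraction formula for the tangent gives $\tan\varphi_2=\frac{s(2\kappa-c)}{\kappa c-2\kappa^2+1}$. Inserting $\kappa$,
$$2\kappa-c=\frac{4-c^2}{3c},\qquad s^2=\frac{(c^2-1)(4-c^2)}{9c^2},\qquad\kappa c-2\kappa^2+1=\frac{(c^2-1)(c^2+8)}{9c^2},$$
so
$$\tan\varphi_2(\alpha)=\frac{(4-c^2)^{3/2}}{(c^2+8)\sqrt{c^2-1}},\qquad c=2^{2-\alpha}.\tag{15}$$
This tends to $0$ as $c\uparrow2$ ($\alpha\downarrow1$) and to $\infty$ as $c\downarrow1$ ($\alpha\uparrow2$), as it should, and with Theorem 2 it makes $A_2(\theta)$ explicit for all $\theta$. At $\alpha=\frac32$ we have $c^2=2$ and $\tan\varphi_2=\frac{\sqrt2}5\approx0.28$. So, for $\theta\notin\pi\mathbb Z$, $\frac32\in A_2(\theta)$ exactly when $|\cot(\frac{3\pi}4+\theta)|\le\frac{\sqrt2}5$. For $\theta=0$ the cotangent has modulus $1$, and indeed $\frac32\notin A_2(0)$. At this $\alpha$ the necessary condition (5) allows all $|\cot\delta|$ up to $\sqrt{S(\tfrac52)^2/(-S(\tfrac32)S(\tfrac72))}\approx0.57$.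 So in the strip the local test at the origin is necessary but not sufficient, and the count (13) is really needed there.
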